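\title{Graphs whose Cartesian square routes faster than the graph itself}


\begin{abstract}
The routing number $\mathrm{rt}(G)$ of a connected graph $G$ is the least number of steps in which every permutation of pebbles on its vertices can be carried out, when each step interchanges the pebbles along the edges of a matching. We answer in the negative the question whether $\mathrm{rt}(G\times G)\ge \mathrm{rt}(G)$ for every connected $G$. For all $k\ge 2$ we construct a connected graph $G_k$ with $\mathrm{rt}(G_k)\ge 5k^2$ and $\mathrm{rt}(G_k\times G_k)\le 4k^2+24k+41$, so the inequality fails for all $k\ge 26$, and the ratio of the two routing numbers has $\limsup$ at most $4/5$. We also show that lower bounds coming from the diameter and from vertex separators do pass to the product.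
\end{abstract}

\section{The question and the answer}

Let $G=(V,E)$ be a finite connected graph with one pebble on each vertex, and let $\pi$ be a permutation of $V$: the pebble that starts at $v$ must end at $\pi(v)$. In one \emph{step} we choose a matching in $G$ and interchange the two pebbles at the ends of each of its edges. Let $\mathrm{rt}(G,\pi)$ be the minimum number of steps that bring every pebble to its destination, and let
\[
\mathrm{rt}(G)=\max_{\pi}\mathrm{rt}(G,\pi)
\]
be the \emph{routing number} of $G$. The Cartesian product $G\times G'$ has vertex set $V(G)\times V(G')$, and $(a,b)$ is adjacent to $(a',b')$ if either $a=a'$ and $bb'\in E(G')$, or $b=b'$ and $aa'\in E(G)$. The following question is taken from \cite{source}: \emph{is $\mathrm{rt}(G\times G)\ge\mathrm{rt}(G)$ for every connected graph $G$?}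

The first examples suggest that it is. A pebble moves a distance of at most one per step, so $\mathrm{rt}(G)\ge D(G)$, the diameter. Since $D(G\times G)=2D(G)$, we always have
\begin{equation}\label{eq:diam}
\mathrm{rt}(G\times G)\ge 2D(G),
\end{equation}
and the answer is yes whenever $\mathrm{rt}(G)\le 2D(G)$. This covers the paths $P_n$ and the complete graphs $K_n$ with $n\ge 3$, for which it is known that $\mathrm{rt}(P_n)=n$ and $\mathrm{rt}(K_n)=2$. There is also a heuristic reason. If $\pi$ is a hardest permutation of $G$, let $\sigma$ permute the first coordinate of $G\times G$ by $\pi$. Then every copy $G\times\{b\}$ has to perform $\pi$. The copies may help each other, but a vertex of one copy that works for another copy is not working for its own, and all copies are equally burdened. A second type of lower bound, from a small vertex set that separates two large ones, points in the same direction: we show in Section~\ref{sec:inherit} that it passes to $G\times G$ without loss.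

Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
For every $k\ge 2$ there is a finite connected graph $G_k$ with
\[
\mathrm{rt}(G_k)\ge 5k^2
\qquad\text{and}\qquad
\mathrm{rt}(G_k\times G_k)\le 4k^2+24k+41 .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
For all $k\ge 26$ we have $\mathrm{rt}(G_k\times G_k)<\mathrm{rt}(G_k)$. Moreover $\limsup_k \mathrm{rt}(G_k\times G_k)/\mathrm{rt}(G_k)\le 4/5$ and $\mathrm{rt}(G_k)-\mathrm{rt}(G_k\times G_k)\to\infty$.
\end{corollary}

\begin{proof}
The difference $\mathrm{rt}(G_k)-\mathrm{rt}(G_k\times G_k)$ is at least $k^2-24k-41=k(k-24)-41$, which for $k\ge 26$ is at least $52-41>0$ and which tends to infinity. The ratio is at most $(4k^2+24k+41)/(5k^2)$.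
\end{proof}

For example, $\mathrm{rt}(G_{26})\ge 3380$ and $\mathrm{rt}(G_{26}\times G_{26})\le 3369$.

\medskip
The idea is to separate two reasons why routing can be slow. The graph $G_k$ consists of a large clique and $2n=4k^2$ leaves, half of them attached to one clique vertex and half to another. Exchanging the two sets of leaves takes at least $2n$ steps because of the sheer amount of traffic through the two attaching vertices. It takes at least a further $n/2$ steps because \emph{each leaf waits for one specific pebble}, so that some of the traffic is wasted. In $G_k\times G_k$ a leaf is replaced by a whole clique, which is content with any of its many pebbles. The traffic bound survives, and the waste almost disappears.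

\section{The graphs and the lower bound}\label{sec:lower}

Fix $k\ge2$ and put
\[
h=k,\qquad m=2k,\qquad n=mh=2k^2,\qquad w=4n^2+2h,\qquad N=mw+2h .
\]
The graph $G=G_k$ consists of a clique $Q$ on $N$ vertices, two distinct vertices $c_1,c_2\in Q$ called \emph{hubs}, and a set $L=L_1\sqcup L_2$ of further vertices with $|L_1|=|L_2|=n$, where each vertex of $L_i$ is a leaf whose only neighbor is $c_i$. This graph is connected. The lower bound uses only $n$; the size of $Q$ matters in the product.

\begin{proposition}\label{prop:lower}
$\mathrm{rt}(G_k)\ge \frac52 n=5k^2$.
\end{proposition}

\begin{proof}
Let $L_1=\{a_1,\dots,a_n\}$ and $L_2=\{b_1,\dots,b_n\}$, and let $\pi$ interchange $a_j$ and $b_j$ for every $j$ and fix all other vertices. Let $\alpha_j,\beta_j$ be the pebbles that start at $a_j,b_j$. Suppose that $\pi$ is routed in $T$ steps. Let $\ell_i$ be the number of steps in which $c_i$ is matched to a leaf, and $q_i$ the number of steps in which $c_i$ is matched to a vertex of $Q$. Then $\ell_i+q_i\le T$.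

\emph{Traffic.} Each of the $n$ pebbles $\alpha_j$ must leave $L_1\cup\{c_1\}$, which is possible only by moving from $c_1$ to another vertex of $Q$. One step moves only one pebble out of $c_1$, so $q_1\ge n$. By symmetry $q_2\ge n$.

\emph{Waste.} We claim that $\ell_1+\ell_2\ge 3n$. Fix $j$ and consider the first step that uses the edge at $a_j$ or the edge at $b_j$. Before this step $\alpha_j$ is still at $a_j$ and $\beta_j$ is still at $b_j$. Hence a leaf of the pair that is used in this step receives from its hub a pebble other than $\alpha_j$ and $\beta_j$, which is not the one it must hold in the end, and so it must be used again. If just one of $a_j,b_j$ is used in this step, then this leaf is used at least twice, and the other one at least once. If both are used, each is used at least twice. In either case the two leaves take part in at least $3$ interchanges with a hub. Each such interchange involves exactly one leaf, and summing over $j$ gives the claim.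

Altogether $2T\ge \ell_1+\ell_2+q_1+q_2\ge 5n$.
\end{proof}

The number $3$ cannot be improved by considering one pair alone. On the path $a_1,c_1,c_2,b_1$, the sequence of interchanges along $a_1c_1$, $c_1c_2$, $c_2b_1$, $c_1c_2$, $a_1c_1$ has the effect of the transposition $(a_1\,b_1)$ and uses $a_1$ twice and $b_1$ once.

\section{What the product gains}\label{sec:idea}

This section explains the plan of the upper bound; nothing in it is used in the proofs.

\subsection*{A toy exchange}

Replace the two leaves by two cliques $K$ and $K'$ with $M$ vertices each. Let $K$ hold pebbles $1,\dots,M$ and $K'$ hold pebbles $1',\dots,M'$; the two contents are to be exchanged. Positions inside a clique are of no concern, because a clique can be rearranged in two steps. Between $K$ and $K'$ lies a reservoir of indifferent pebbles, called fillers, and in one \emph{round} each clique exchanges one pebble with the reservoir. If $M=1$, we are back at leaves and need two rounds: the pebble $1$ must be in the reservoir before it can enter $K'$, and so at first something useless enters $K$. For $M=3$, however, four rounds suffice: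
\[
\begin{array}{c|cccc}
\text{round} & 1&2&3&4\\ \hline
\text{out of } K & 1 & 2 & 3 & \varphi\\
\text{into } K & \varphi & 1' & 2' & 3'\\
\text{out of } K' & 1' & 2' & 3' & \varphi'\\
\text{into } K' & \varphi' & 1 & 2 & 3
\end{array}
\]
Here $\varphi,\varphi'$ are fillers. While $1'$ enters $K$, pebble $2$ leaves it. So in all rounds but the first and the last, every exchange is useful in both directions; in the first round the incoming pebbles are fillers, and in the last round the outgoing ones. In general $M+1$ rounds suffice, whereas $M$ leaf problems solved one after the other would take $2M$ rounds. Since at least $M$ rounds are needed in any case, only one round is wasted, regardless of $M$.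

\subsection*{The time budget}

In $G\times G$ the clique $A_b=Q\times\{b\}$ takes the place of the leaf $b\in L$, the clique $B_a=\{a\}\times Q$ that of the leaf $a$ in the other coordinate, and $Q\times Q$ is the reservoir. For $b\in L_i$ the vertex $(q,b)$ meets the reservoir only in the hub $(q,c_i)$. To renew the contents of all $A_b$ with $b\in L_i$ takes $nN$ exchanges through $N$ hubs. An exchange costs a hub two steps, one to interchange with the leaf vertex and one to replace the pebble at the hub. So about $2n$ steps are needed, and the toy scheme suggests that about $2n$ steps suffice.

There remain the $4n^2$ vertices $(a,b)$ with $a,b\in L$. We call them \emph{cells}. A cell is a genuine leaf problem: it waits for one specific pebble, and we shall exchange its contents twice. If $a\in L_i$ and $b\in L_{i'}$, the only neighbors of $(a,b)$ are $(c_i,b)\in A_b$ and $(a,c_{i'})\in B_a$. There are $8n$ such vertices in all, four for each leaf $\ell\in L$, namely $(c_1,\ell),(c_2,\ell),(\ell,c_1),(\ell,c_2)$. If the $8n^2$ exchanges are spread evenly over them, each handles $n$ exchanges, which again takes about $2n$ steps. (If all cells were served through the cliques $A_b$ only, it would take twice as long.) Finally, the two tasks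 can run at the same time, since the second one needs only few vertices of each clique.

This is the plan. Section~\ref{sec:round} sets up a round of about $2h$ steps, in which each of the cliques $A_b$, $B_a$ exchanges up to $w$ pebbles with the reservoir; Section~\ref{sec:routing} routes with $m+7$ rounds. Since $2mh=2n$, the cost beyond $2n$ consists of a bounded number of steps for each of about $m$ rounds and a bounded number of extra rounds of about $2h$ steps; it is of order $m+h$, and that is why $h$ and $m$ are both chosen of order $\sqrt n$.

\section{One round of exchanges}\label{sec:round}

\subsection*{Clusters and mixing}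

We partition $V(G\times G)$ into the \emph{core} $O=Q\times Q$, the $4n$ \emph{satellites}
\[
A_b=Q\times\{b\}\quad(b\in L),\qquad B_a=\{a\}\times Q\quad(a\in L),
\]
and the $4n^2$ cells, which form $L\times L$. The core and the satellites are called \emph{clusters}. Each satellite induces a clique $K_N$, and $O$ induces $K_N\times K_N$. Processes that run in parallel on disjoint vertex sets may have different lengths; the shorter ones idle.

We use König's theorem: the edge set of a $d$-regular bipartite multigraph is a disjoint union of $d$ perfect matchings.

\begin{lemma}[Mixing]\label{lem:mix}
In $6$ steps one can simultaneously perform arbitrary permutations inside $O$ and inside every satellite.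
\end{lemma}

\begin{proof}
A permutation of the vertices of $K_N$ takes two steps: treat its cycles in parallel, and on a cycle $i\mapsto i+1$ of $\mathbb Z_p$ apply first $i\mapsto -i$ and then $i\mapsto 1-i$. Both are involutions, hence products of disjoint transpositions. This settles the satellites. For $O$ it is enough to show that $\mathrm{rt}(K_N\times K_N)\le 6$, which is an instance of the known inequality $\mathrm{rt}(G\times G')\le 2\,\mathrm{rt}(G)+\mathrm{rt}(G')$. Here is the argument in our case. Form the bipartite multigraph, both of whose sides are copies of $Q$, with an edge from $a$ to $a'$ for every pebble in $O$ that has first coordinate $a$ now and $a'$ at its destination. It is $N$-regular, so its edges split into $N$ perfect matchings, which we index by the elements $r$ of $Q$. In two steps, permute within each $\{a\}\times Q$ so that the pebble of matching $r$ obtains second coordinate $r$. Now the pebbles in $Q\times\{r\}$ have distinct target first coordinates, and two steps within the sets $Q\times \{r\}$ give every pebble its correct first coordinate. Two final steps within the sets $\{a\}\times Q$ correct the second coordinates.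
\end{proof}

\subsection*{The conveyor}

Choose disjoint sets $U_1,U_2\subset Q$ with $c_i\in U_i$ and $|U_i|=h$, and put $R=U_1\cup U_2$. Then $|Q\setminus R|=mw$. The next lemma is the device by which a hub serves several leaves at a cost of two steps per leaf: after each interchange with a leaf, the hub stores the pebble received and at the same time picks up the one to be delivered next.

\begin{lemma}[Conveyor]\label{lem:conv}
Let $\Lambda\subset L$ with $|\Lambda\cap L_i|\le h$ for $i=1,2$. In at most $2h-1$ steps, using only edges of $G$ inside $R\cup\Lambda$, one can realize a permutation that, for $i=1,2$, maps $\Lambda\cap L_i$ onto a subset of $U_i$ of the same size and this subset onto $\Lambda\cap L_i$, and fixes all other vertices.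
\end{lemma}

\begin{proof}
The sets $U_i\cup L_i$, $i=1,2$, are disjoint, so we may work in parallel for the two values of $i$. Let $\Lambda\cap L_i=\{\ell_1,\dots,\ell_p\}$ and $U_i=\{x_0,\dots,x_{h-1}\}$ with $x_0=c_i$. If $p=0$, do nothing. Otherwise interchange along
\[
c_i\ell_1,\; c_ix_1,\; c_i\ell_2,\; c_ix_2,\;\dots,\;c_ix_{p-1},\;c_i\ell_p
\]
in this order, one edge per step. Just before the interchange along $c_i\ell_t$ the hub holds the pebble that started at $x_{t-1}$. So this pebble ends at $\ell_t$, and the hub receives the pebble from $\ell_t$. If $t<p$, that pebble is next deposited at $x_t$, and if $t=p$ it stays at $x_0$. Thus $x_{t-1}\mapsto\ell_t$ for $1\le t\le p$, $\ell_t\mapsto x_t$ for $t<p$, and $\ell_p\mapsto x_0$. The number of steps is $2p-1\le 2h-1$.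
\end{proof}

\subsection*{Groups, and who serves which cell}

A conveyor serves $h$ leaves per hub, whereas each hub has $n=mh$ leaves. We therefore divide the leaves into $m$ groups, and $Q\setminus R$ into $m$ sets $Q_g$, one for each group: within a round, a leaf clique $A_b$ or $B_a$ will exchange pebbles with the core only at its vertices whose coordinate in $Q$ belongs to the set of its group. Write
\[
Q\setminus R=\bigsqcup_{g\in\mathbb Z_m}Q_g,\quad |Q_g|=w,\qquad L_i=\bigsqcup_{g\in\mathbb Z_m}L_i^g,\quad |L_i^g|=h,\qquad \Lambda^g=L_1^g\cup L_2^g,
\]
and put $g(a)=g$ for $a\in\Lambda^g$. Note that $|\Lambda^g\cap L_i|=h$, as Lemma~\ref{lem:conv} allows.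

The cells are divided between the two families of satellites as follows. Recall that $m=2k$ is even. For $1\le j\le m/2$ let $D_j$ be the set of cells $z=(a,b)$ with $g(a)-g(b)\equiv j$ or $g(a)-g(b)\equiv m/2+j \pmod m$. We let $K(z)=A_b$ in the first case and $K(z)=B_a$ in the second, and say that $z$ is \emph{served} by $K(z)$. The numbers $j$ and $m/2+j$ for $1\le j\le m/2$ represent every residue modulo $m$ exactly once, so the sets $D_j$ partition $L\times L$. The satellite $A_b$ serves in $D_j$ the cells $(a,b)$ with $a\in\Lambda^{g(b)+j}$, and $B_a$ serves in $D_j$ the cells $(a,b)$ with $b\in\Lambda^{g(a)-m/2-j}$. Hence every satellite serves exactly $2h$ cells of each $D_j$, and $2h\cdot m/2=n$ cells in total. This is the even distribution required in Section~\ref{sec:idea}.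

\subsection*{The round}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!12] (0,0) rectangle (5,5);
\draw (0,0) rectangle (7,7);
\draw[thick] (5,0)--(5,7);
\draw[thick] (0,5)--(7,5);
\draw[dashed] (4,0)--(4,7);
\draw[dashed] (0,4)--(7,4);
\node[below] at (2,0) {$Q\setminus R$};
\node[below] at (4.5,0) {$R$};
\node[below] at (6,0) {$L$};
\node[left] at (0,2) {$Q\setminus R$};
\node[left] at (0,4.5) {$R$};
\node[left] at (0,6) {$L$};
\node at (1.2,1.5) {core $O$};
\node at (0.9,6.2) {all $A_b$};
\node at (6,0.7) {all $B_a$};
\node at (5.6,5.4) {cells};
\draw[<->,thick] (2.6,4.5)--(2.6,6);
\node[right] at (2.6,5.5) {(a)};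
\draw[<->,thick] (4.5,2.4)--(6,2.4);
\node[above] at (5.5,2.4) {(b)};
\draw[<->,thick] (4.5,6.3)--(6,6.3);
\node[above] at (5.5,6.3) {(c)};
\draw[<->,thick] (6.5,4.5)--(6.5,6);
\node[left] at (6.5,4.6) {(d)};
\end{tikzpicture}
\caption{The vertices of $G\times G$, with the first coordinate drawn horizontally and the second vertically (not to scale), and the four families of conveyors in a round. Families (a) and (b) exchange pebbles between the satellites and the core; they avoid the satellite vertices with a coordinate in $R$. Those vertices are used by families (c) and (d), which exchange pebbles between the satellites and the cells.}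
\label{fig:blocks}
\end{figure}

\begin{lemma}[Round]\label{lem:round}
Let a configuration of pebbles be given, together with
\begin{itemize}
\item for each satellite $K$ a set $\mathrm{Out}(K)$ of pebbles in $K$ and a set $\mathrm{In}(K)$ of pebbles in $O$ with $|\mathrm{Out}(K)|=|\mathrm{In}(K)|\le w$, the sets $\mathrm{In}(K)$ being pairwise disjoint;
\item $D=\emptyset$, or $D=D_j$ for some $1\le j\le m/2$, and for each $z\in D$ a pebble $y_z$ lying in $K(z)$ and not in $\mathrm{Out}(K(z))$, the pebbles $y_z$ being distinct.
\end{itemize}
Then in at most $2h+5$ steps one can move $\mathrm{Out}(K)$ into $O$ and $\mathrm{In}(K)$ into $K$ for all $K$, and, for all $z\in D$, move $y_z$ to $z$ and the pebble at $z$ into $K(z)$, while every other pebble stays in its cluster or cell.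
\end{lemma}

\begin{proof}
First we mix, which takes $6$ steps by Lemma~\ref{lem:mix}; the permutation to be used is specified below. Then we run the conveyors of Lemma~\ref{lem:conv} simultaneously in the following copies of the subgraph induced by $R\cup L$ in $G$ (see Figure~\ref{fig:blocks}):
\begin{itemize}
\item[(a)] for every $g$ and $q\in Q_g$: in $\{q\}\times(R\cup L)$, with a set $\Lambda\subset\Lambda^g$ to be chosen;
\item[(b)] for every $g$ and $q\in Q_g$: in $(R\cup L)\times\{q\}$, with a set $\Lambda\subset\Lambda^g$ to be chosen;
\item[(c)] if $D=D_j$, for every $b\in L$: in $(R\cup L)\times\{b\}$, with $\Lambda=\Lambda^{g(b)+j}$;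
\item[(d)] if $D=D_j$, for every $a\in L$: in $\{a\}\times(R\cup L)$, with $\Lambda=\Lambda^{g(a)-m/2-j}$.
\end{itemize}

\emph{These conveyors use disjoint sets of vertices.} Copies of the same family are disjoint. Family (a) stays in $(Q\setminus R)\times(R\cup L)$ and (b) in $(R\cup L)\times(Q\setminus R)$. Since a conveyor uses only vertices of $R\cup\Lambda$, family (c) uses $R\times L$ and the cells with $g(a)-g(b)\equiv j$, and (d) uses $L\times R$ and the cells with $g(a)-g(b)\equiv m/2+j$. No two of these four sets meet, since $j\not\equiv m/2+j$.

\emph{They achieve the prescribed exchange.} Let $b\in\Lambda^g$. The $w$ vertices $(q,b)$ with $q\in Q_g$ lie in $A_b$ and are available to (a). Choose $|\mathrm{Out}(A_b)|$ of them, and let the mixing place $\mathrm{Out}(A_b)$ there. In the copy of (a) belonging to $q\in Q_g$ let $\Lambda$ be the set of those $b\in\Lambda^g$ for which $(q,b)$ has been chosen. The conveyor sends the pebbles at the chosen vertices $(q,b)$ to vertices of $\{q\}\times R\subset O$, and to each chosen vertex it sends a pebble from $\{q\}\times R$. Let the mixing place $\mathrm{In}(A_b)$ on those vertices of $O$ that are sent to the chosen vertices of $A_b$. The satellites $B_a$ are treated in the same way with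 (b), the coordinates being interchanged. The positions prescribed in $O$ are distinct, because they are the preimages of distinct vertices under the permutation performed by all conveyors together.

If $D=D_j$, the cells $z\in D$ served by $A_b$ are the cells used in the copy of (c) belonging to $b$. Let the mixing place $y_z$ on the vertex of $R\times\{b\}\subset A_b$ that the conveyor sends to $z$. This does not interfere with $\mathrm{Out}(A_b)$, which is placed in $(Q\setminus R)\times\{b\}$. The conveyor moves the pebble at $z$ into $R\times\{b\}\subset A_b$. Cells served by $B_a$ are treated in the same way with (d), and $\{a\}\times R$ in place of $R\times\{b\}$.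

All pebbles of a cluster for which no position has been prescribed are placed by the mixing on the remaining vertices of that cluster, in any order. The conveyors fix these vertices, and also the cells outside $D$. The number of steps is at most $6+(2h-1)=2h+5$.
\end{proof}

\section{Routing the product}\label{sec:routing}

Let $\sigma$ be the permutation of $V(G\times G)$ to be routed. We call a pebble a \emph{cell pebble}, a \emph{$K$-pebble}, or a \emph{core pebble} if its destination lies in $L\times L$, in the satellite $K$, or in $O$, respectively. There are $4n^2$ cell pebbles and, for each $K$, exactly $N$ $K$-pebbles. By Lemma~\ref{lem:mix} it is enough to bring each cell pebble to its cell and each other pebble into the right cluster.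

\medskip\noindent\textbf{Fillers.} A \emph{filler} is a core pebble that lies in $O$ at the moment when it is used. There are always enough of them. Outside $O$ there are $4nN+4n^2$ vertices, so $O$ contains at all times at least $N^2-4nN-4n^2$ core pebbles. A round needs at most $4nw$ fillers, and $4nw\le 2nN$ since $N\ge mw\ge 2w$. Finally $N\ge w\ge 8n$, because $w\ge4n^2$ and $n\ge 8$; so $N^2\ge 6nN+2nN\ge 6nN+4n^2$. This is one of the places where the clique $Q$ must be large.

\subsection*{Stage 0: one round}

Cell pebbles in satellites would disturb what follows, so we remove them first. Perform a round with $D=\emptyset$ in which $\mathrm{Out}(K)$ is the set of all cell pebbles in $K$ and $\mathrm{In}(K)$ consists of fillers. This is possible as there are only $4n^2\le w$ cell pebbles. Let $\gamma$ be the resulting configuration. In $\gamma$ no satellite contains a cell pebble.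

\subsection*{Decomposing the traffic between satellites}

To run the pipeline of the toy example with all satellites at once, we need to know in which order the pebbles should leave. Pebbles that leave one satellite for another in one round should enter their destination in the next, and every satellite must give up and receive the same number of pebbles in every round. Such an order is again provided by an edge decomposition.

Form a bipartite multigraph both of whose sides are copies of the set of satellites: for every $K'$-pebble that lies in $\gamma$ in the satellite $K$ (where $K'=K$ is allowed), draw an edge from $K$ on the left to $K'$ on the right. The degree of $K$ on the left is $N$ minus the number of core pebbles in $K$. The degree of $K'$ on the right is $N$ minus the number of $K'$-pebbles lying in $O\cup (L\times L)$. Both sides have the same number of vertices, so we can add dummy edges to make the multigraph $N$-regular. To the left end of each dummy edge at $K$ assign one of the core pebbles in $K$, and to the right end of each dummy edge at $K'$ assign one of the $K'$-pebbles in $O\cup(L\times L)$, each of these pebbles being used exactly once. By König's theorem the multigraph is the union of $N$ perfect matchings, indexed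 by $r=1,\dots,N$. Let $e_r(K)$ be the pebble attached to the left end at $K$ of the edge of matching $r$, and $f_r(K)$ the pebble attached to the right end at $K$ of the edge of matching $r$, where the pebble of a real edge is attached to both ends. Thus:
\begin{enumerate}
\item[(F1)] For each $K$, the map $r\mapsto e_r(K)$ is a bijection onto the pebbles lying in $K$ in $\gamma$; none of these is a cell pebble.
\item[(F2)] For each $K$, the map $r\mapsto f_r(K)$ is a bijection onto the $K$-pebbles.
\item[(F3)] Each $f_r(K)$ either equals $e_r(K')$ for some $K'$, with the same $r$, or it lies in $O\cup(L\times L)$ in $\gamma$. In the first case it is no other $e_{r'}(K'')$; in the second case it is no $e_{r'}(K'')$ at all.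
\end{enumerate}
So $e_r(K)$ is to go \emph{out} of $K$, and $f_r(K)$ is to come \emph{in}. Call $(r,K)$ \emph{bad} if $f_r(K)$ lies in a cell in $\gamma$; such a pebble need not be in the core when it is needed. There are at most $4n^2$ bad pairs, and we neglect them until Stage~2.

Partition the indices as $\{1,\dots,N\}=C_0\sqcup C_1\sqcup\dots\sqcup C_{m-1}$ with $|C_s|=w$ for $s\ge1$; then $|C_0|=N-(m-1)w=w+2h$. The classes $C_1,\dots,C_{m-1}$ go through the pipeline. The pebbles $e_r(K)$ with $r\in C_0$ form a \emph{reserve} of non-cell pebbles in $K$, to be used for the cells.

\subsection*{Stage 1: $m+2$ rounds}

A cell is a leaf problem, and the cell pebbles may be in the wrong cells. So during the first half of the pipeline we clear them out of all cells by putting in reserve pebbles. During the second half we put the right cell pebbles in. In between, two extra rounds bring the cell pebble destined for $z$ into the satellite $K(z)$. Precisely, there are main rounds $s=1,\dots,m$, and extra rounds $M_1,M_2$, in this order, between the main rounds $m/2$ and $m/2+1$.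

\medskip\noindent\textbf{Main round $s$.}
\begin{itemize}
\item $\mathrm{Out}(K)=\{e_r(K):r\in C_s\}$ if $s\le m-1$, and $\mathrm{Out}(K)=\Phi(K)$ if $s=m$, where $\Phi(K)$ is introduced next.
\item If $s=1$, then $\mathrm{In}(K)=\Phi(K)$ is a set of $w$ fillers, these sets being pairwise disjoint. If $s\ge2$, then $\mathrm{In}(K)$ consists of the $f_r(K)$ with $r\in C_{s-1}$ and $(r,K)$ not bad, completed by fillers to a set of size $w$.
\item If $s\le m/2$, then $D=D_s$, and the $y_z$ are distinct reserve pebbles $e_r(K(z))$, $r\in C_0$, not used before.
\item If $s>m/2$, then $D=D_{s-m/2}$, and $y_z$ is the cell pebble with destination $z$.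
\end{itemize}

\noindent\textbf{Extra round $M_1$} ($D=\emptyset$). $\mathrm{Out}(K)$ is the set of all cell pebbles in $K$, and $\mathrm{In}(K)$ consists of fillers.

\medskip\noindent\textbf{Extra round $M_2$} ($D=\emptyset$). $\mathrm{In}(K)$ is the set of the $n$ cell pebbles whose destination is served by $K$, and $\mathrm{Out}(K)$ consists of $n$ reserve pebbles $e_r(K)$, $r\in C_0$, not used before.

\medskip
Fillers used in the same round for different satellites are always chosen distinct.

\begin{lemma}\label{lem:stage1}
This schedule satisfies the hypotheses of Lemma~\ref{lem:round} in every round. At the end of Stage~1 every cell holds its correct pebble, and every satellite $K$ contains at most $2w$ pebbles that are not $K$-pebbles.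
\end{lemma}

\begin{proof}
By construction, a pebble leaves a satellite $K$ during Stage~1 only in one of these roles:
\begin{itemize}
\item $e_r(K)$ with $r\in C_s$, $1\le s\le m-1$, in main round $s$;
\item a reserve pebble $e_r(K)$, $r\in C_0$, as some $y_z$ in the first half or in $M_2$;
\item a pebble of $\Phi(K)$, in main round $m$;
\item a cell pebble, in $M_1$ or as some $y_z$ in the second half.
\end{itemize}
It leaves $O$ only as a filler (hence as a core pebble), as a cell pebble in $M_2$, or as $f_r(K)$ with $r\in C_{s-1}$ in main round $s$. We now check that the pebbles scheduled in each round are where they should be, assuming this for all earlier rounds.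

\emph{Outgoing pebbles are in place.} The pebbles of $\Phi(K)$ are core pebbles that lie in $O$ in $\gamma$, so none of them is any $e_r(K')$. Together with (F1), this shows that the four roles above concern disjoint sets of pebbles. Hence $e_r(K)$ with $r\in C_s$, $s\ge1$, remains in $K$ from $\gamma$ until main round $s$, a reserve pebble remains in $K$ until it is used, and $\Phi(K)$ remains in $K$ from main round $1$ until main round $m$.

\emph{The reserve suffices.} Each satellite serves $n$ cells and so supplies $n$ reserve pebbles in the first half, and $n$ more in $M_2$. We have $2n\le w\le|C_0|$.

\emph{Incoming pebbles are in place.} Let $s\ge2$, $r\in C_{s-1}$ and $(r,K)$ not bad. We claim that $f_r(K)$ lies in $O$ just before main round $s$. By (F3) it either equals some $e_r(K')$, which entered $O$ in main round $s-1$, or was in $O$ in $\gamma$. It has not left $O$ since then: it is a $K$-pebble, thus neither a core pebble nor a cell pebble, and in its role as $f_r(K)$ it is scheduled only once, in main round $s$. By (F2) the pebbles $f_r(K)$ are distinct for different pairs $(r,K)$, and they are not fillers, so the sets $\mathrm{In}(K)$ are disjoint.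

\emph{Cell pebbles are in place.} In $\gamma$ the cell pebbles lie in $O\cup(L\times L)$. In the first half every cell undergoes exactly one exchange, in which it receives a non-cell pebble by (F1). So after main round $m/2$ there is no cell pebble in $L\times L$. The cell pebbles that were in cells now lie in the satellites serving those cells, at most $n$ in each, where they stay until $M_1$; the others are still in $O$. As $n\le w$, round $M_1$ is possible and brings all cell pebbles into $O$. Round $M_2$ then brings the cell pebble with destination $z$ into $K(z)$, where it stays until it is used as $y_z$.

\emph{Remaining hypotheses.} In main rounds $|\mathrm{Out}(K)|=|\mathrm{In}(K)|=w$, and in $M_2$ both sets have size $n\le w$; there are enough fillers for every round. In the first half $y_z\notin \mathrm{Out}(K(z))$ because $C_0\cap C_s=\emptyset$. In the second half this holds because $y_z$ is a cell pebble and $\mathrm{Out}(K(z))$ contains none. So the schedule is valid.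

\emph{Result.} Every cell is exchanged exactly once in the second half and then receives its correct pebble. Now let $r\in C_{s-1}$ with $2\le s\le m$ and $(r,K)$ not bad. Then $f_r(K)$ is inserted into $K$ in main round $s$. We claim that it does not leave $K$ afterwards. Being a $K$-pebble, it is neither a cell pebble nor in $\Phi(K)$. By (F3) it can equal $e_{r'}(K)$ only for $r'=r\in C_{s-1}$, and this pebble was scheduled to leave only in main round $s-1$. So none of the four roles is left for it. Hence $K$ contains at least $(m-1)w-4n^2$ of its own pebbles, and the number of other pebbles in $K$ is at most
\[
N-(m-1)w+4n^2=w+2h+4n^2=2w .\qedhere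
\]
\end{proof}

The choice $w=4n^2+2h$ is made for this last equality.

\subsection*{Stages 2, 3, 4: cleaning up}

\noindent\textbf{Stage 2 (two rounds, $D=\emptyset$).} For each $K$, take the at most $2w$ pebbles that lie in $K$ at the end of Stage~1 and are not $K$-pebbles, and move them to $O$, at most $w$ in each round, with fillers as $\mathrm{In}(K)$. Afterwards the pebbles in $K$ that are not $K$-pebbles are exactly the fillers just inserted, at most $2w$ in number. Now every satellite contains only its own pebbles and core pebbles, and the cells are correct. So every $K$-pebble that is not in $K$ lies in $O$, and for each $K$ the number of these missing pebbles equals the number of fillers in $K$.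

\medskip\noindent\textbf{Stage 3 (two rounds, $D=\emptyset$).} Exchange the fillers in $K$ for the missing $K$-pebbles, at most $w$ in each round. Then every satellite contains exactly its own pebbles, the cells are correct, and hence $O$ contains exactly the core pebbles.

\medskip\noindent\textbf{Stage 4 (6 steps).} One mixing (Lemma~\ref{lem:mix}) brings every pebble to its destination.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bound is Proposition~\ref{prop:lower}. For the upper bound, Stages 0 to 3 consist of $1+(m+2)+2+2=m+7$ rounds of at most $2h+5$ steps each, by Lemma~\ref{lem:round}, and Stage 4 takes $6$ steps. Hence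
\[
\mathrm{rt}(G_k\times G_k)\le(m+7)(2h+5)+6=2mh+14h+5m+41=4k^2+24k+41. \qedhere
\]
\end{proof}

\section{Bounds that pass to the product}\label{sec:inherit}

Of the two parts of the argument for Proposition~\ref{prop:lower}, it was the waste that disappeared in the product. The traffic could not have disappeared.

\begin{proposition}\label{prop:sep}
Let $G$ be a finite connected graph with vertex set $V=A\sqcup C\sqcup B$, where $C\ne\emptyset$ and there is no edge between $A$ and $B$. Then both $\mathrm{rt}(G)$ and $\mathrm{rt}(G\times G)$ are at least $2\min(|A|,|B|)/|C|$.
\end{proposition}

\begin{proof}
Let $p=\min(|A|,|B|)$, and choose $A'\subset A$ and $B'\subset B$ with $|A'|=|B'|=p$. In $G\times G$ take a permutation that interchanges $A'\times V$ and $B'\times V$, and suppose that it is routed in $T$ steps. There is no edge between $A\times V$ and $B\times V$. So each of the $p|V|$ pebbles that start in $A'\times V$ must at some step cross from $A\times V$ to $C\times V$, and at some step from $C\times V$ to $B\times V$. Each use of an edge between $A\times V$ and $C\times V$ moves only one pebble out of $A\times V$, and each use of an edge between $C\times V$ and $B\times V$ moves only one pebble into $B\times V$. So at least $2p|V|$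 uses of edges of these two kinds occur. Each of them occupies a vertex of $C\times V$ for one step, and a vertex is occupied by at most one edge per step. Hence $2p|V|\le T\,|C|\,|V|$. For $G$ itself, replace $A\times V$, $B\times V$, $C\times V$ by $A,B,C$ and drop the factor $|V|$.
\end{proof}

Thus, if $\mathrm{rt}(G\times G)<\mathrm{rt}(G)$, then $\mathrm{rt}(G)$ must be strictly larger than every lower bound given by Proposition~\ref{prop:sep}, and by \eqref{eq:diam} also strictly larger than $2D(G)$. The graph $G_k$ has diameter $3$, so for it the second condition is a weak one. The separator bound, on the other hand, determines the routing number of $G_k\times G_k$ up to lower-order terms.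

\begin{corollary}\label{cor:sharp}
For all $k\ge2$,
\[
4k^2\le \mathrm{rt}(G_k\times G_k)\le 4k^2+24k+41,\qquad \mathrm{rt}(G_k)\ge 5k^2 .
\]
In particular $\mathrm{rt}(G_k\times G_k)=(2+o(1))n$ with $n=2k^2$, and
\[
\inf_G\frac{\mathrm{rt}(G\times G)}{\mathrm{rt}(G)}\le\frac45 ,
\]
where $G$ ranges over the finite connected graphs with at least two vertices.
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:sep} with $A=L_1$, $C=\{c_1\}$ and $B=V\setminus(L_1\cup\{c_1\})$. Since $|B|\ge|L_2|=n$, it gives $\mathrm{rt}(G_k\times G_k)\ge 2n=4k^2$. The rest is Theorem~\ref{thm:main} and Corollary~\ref{cor:main}.
\end{proof}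

We do not claim that $4/5$ is the optimal constant.

\begin{thebibliography}{9}
\bibitem{source} ``Paths, Flows, And Routing'', \texttt{https://www.math.ucsd.edu/\~{}fan/research/cb/ch4.pdf}.
\end{thebibliography}

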